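\title{The local cactus rank of a general ternary form}

\begin{abstract}
The local cactus rank of a ternary form $F$ is the least length of a subscheme of $\mathbb P^2$ that is supported at one point and apolar to $F$. We prove that, over an algebraically closed field of characteristic $0$, a general form of degree $d\ge 1$ has local cactus rank $\lceil d(d+3)/4\rceil$, the value predicted by a parameter count. More precisely, the forms of local cactus rank at most $r$ fill a set of dimension $\min\bigl(2r+1,\binom{d+2}{2}\bigr)$, and the minimal local apolar schemes of a general form are finite in number or form a one-dimensional family, according to the residue of $d$ modulo $4$. The core of the proof is a maximal rank statement for plane curves with prescribed behavior along a generic arc, obtained by differentiating with respect to the coefficients of the arc.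
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be an algebraically closed field of characteristic $0$. The ring $S=k[X_0,X_1,X_2]$ acts on $R=k[x_0,x_1,x_2]$ by differentiation, $X_i$ acting as $\partial/\partial x_i$; we write $G\circ F$ for the action. The \emph{apolar ideal} of a form $F\in R_d$ is $F^\perp=\{G\in S: G\circ F=0\}$. Let $\mathbb P^2=\operatorname{Proj}S$; its point $(c_0:c_1:c_2)$ corresponds to the linear form $c_0x_0+c_1x_1+c_2x_2$ up to scalar. A zero-dimensional subscheme $Z\subset\mathbb P^2$ with (saturated) homogeneous ideal $I_Z$ is \emph{apolar} to $F$ if $I_Z\subseteq F^\perp$. It is \emph{local} if it is supported at one point, and \emph{curvilinear} if moreover its coordinate ring is isomorphic to $k[\tau]/\tau^\rho$. The \emph{local cactus rank} $\operatorname{lcr}(F)$ is the least length $\dim_kH^0(Z,\mathcal O_Z)$ of a local scheme $Z$ apolar to $F$. Throughout,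
\[
N=N_d=\dim R_d=\binom{d+2}{2},\qquad\text{so that}\qquad \frac{N-1}{2}=\frac{d(d+3)}{4},
\]
and \emph{general} means belonging to a suitable dense Zariski open subset.

A scheme $Z$ is apolar to $F$ exactly when $F$ lies in the linear space $(I_Z)_d^\perp\subseteq R_d$ of forms killed by $(I_Z)_d$ (Lemma~\ref{lem:apolar}), and the dimension of this space is at most the length of $Z$. If $Z$ consists of reduced points with linear forms $L_1,\dots,L_\rho$, the space is the span of $L_1^d,\dots,L_\rho^d$, so apolar sets of points are decompositions of $F$ into powers. A local scheme is the opposite extreme, in which everything is concentrated at one point: for $I_Z=(X_1^2,X_2)$ the space is spanned by $x_0^d$ and $x_0^{d-1}x_1$. The fat point defined by the $(d+1)$-st power of a maximal ideal has length $N$ and lies on no curve of degree $d$, so it is apolar to every form, and $\operatorname{lcr}(F)\le N$ always.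

For general $F$ one expects about half of this. Local schemes of length $\rho$ in $\mathbb P^2$ form a family of dimension $\rho+1$, and each contributes a linear space of dimension at most $\rho$. Together they cover a set of dimension at most $2\rho+1$, which can fill $R_d$ only if $\rho\ge (N-1)/2$. The resulting guess $\operatorname{lcr}(F)=\lceil d(d+3)/4\rceil$ is known to be correct for $d\le5$, and the problem, posed in \cite{thesis}, is whether it is correct in every degree. It is.

\begin{theorem}\label{thm:main}
For every $d\ge1$, a general $F\in R_d$ has $\operatorname{lcr}(F)=\lceil d(d+3)/4\rceil$.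
\end{theorem}

\begin{theorem}\label{thm:strong}
For all $d,r\ge1$, the closure of $\{F\in R_d:\operatorname{lcr}(F)\le r\}$ has dimension exactly $\min(2r+1,N)$. Moreover, let $F\in R_d$ be general and $r=\lceil d(d+3)/4\rceil$. If $d\equiv0,1\pmod 4$, then $F$ has only finitely many apolar local schemes of the minimal length $r$, and all of them are curvilinear. If $d\equiv2,3\pmod 4$, they form a family of dimension exactly $1$.
\end{theorem}

A count of this kind bounds a dimension from above only, and it can be wrong. Sets of $\rho$ reduced points depend on $2\rho$ parameters, so the same count gives $3\rho$ and suggests that a general ternary quadratic form ($N=6$) is a sum of two squares. It is not, since such a sum has rank at most $2$. The culprit is a double curve: the tangent space $x_0R_1+x_1R_1$ at $x_0^2+x_1^2$ is killed by $X_2^2$, the square of the line through the two points. Any proof of Theorem~\ref{thm:main} has to exclude an accident of this kind in all degrees at once, and multiple curves are indeed the last obstacle below.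

Section~\ref{sec:count} makes the count rigorous. Section~\ref{sec:arcs} parametrizes forms of small local cactus rank by arcs and computes the differential of the parametrization; the forms that kill its image are the curves of degree $d$ satisfying $2r+1$ linear conditions along the arc. Theorem~\ref{thm:arc} states that for the generic arc these conditions have maximal rank. Its proof occupies Sections \ref{sec:staircase}--\ref{sec:caseII}, with the case of conics worked by hand in Section~\ref{sec:conics}. Section~\ref{sec:proofs} deduces the two theorems above.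

\section{Local schemes and the parameter count}\label{sec:count}

For monomials of the same degree $e$, the number $X^\alpha\circ x^\beta$ is $\alpha_0!\,\alpha_1!\,\alpha_2!$ if $\alpha=\beta$ and $0$ otherwise. In characteristic $0$ the pairing $S_e\times R_e\to k$ is therefore perfect. If $A$ is a commutative $k$-algebra and $L=\sum c_ix_i$ with $c_i\in A$, then $X_i\circ L^j=jc_iL^{j-1}$, and hence
\begin{equation}\label{eq:power}
G\circ L^d=d!\,G(c_0,c_1,c_2)\qquad\text{for } G\in S_d .
\end{equation}
In particular the forms in $S_d$ that kill $L_1^d,\dots,L_\rho^d$ are those that vanish at the corresponding points, which is the statement about reduced points made in the introduction.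

\begin{lemma}\label{lem:apolar}
Let $I\subseteq S$ be a homogeneous ideal and $F\in R_d$. Then $I\subseteq F^\perp$ if and only if $G\circ F=0$ for all $G\in I_d$.
\end{lemma}

\begin{proof}
Suppose that $I_d$ kills $F$ and let $G\in I_e$. If $e>d$, then $G\circ F=0$ by degree. If $e\le d$, then $S_{d-e}G\subseteq I_d$, so $S_{d-e}$ kills $G\circ F\in R_{d-e}$, and $G\circ F=0$ because the pairing is perfect. The converse is trivial.
\end{proof}

Let $H_\rho\subseteq\operatorname{Hilb}^\rho(\mathbb P^2)$ be the closed locus of local schemes of length $\rho$, with its reduced structure. We use Brian\c{c}on's theorem \cite{briancon}: the schemes of length $\rho$ supported at a fixed point of a smooth surface form an irreducible variety $B_\rho$ of dimension $\rho-1$, in which the curvilinear schemes form a dense open subset. The theorem is stated over $\mathbb C$ and passes to $k$ by the Lefschetz principle. Over each standard affine chart $\mathbb A^2\subset\mathbb P^2$, translations identify $H_\rho$ with $\mathbb A^2\times B_\rho$. Hence $H_\rho$ is irreducible of dimension $\rho+1$, and its non-curvilinear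 members form a closed subset of dimension at most $\rho$.

The dimension of $(I_Z)_d^\perp$ may vary with $Z$, so these spaces need not form a vector bundle over $H_\rho$. They are, however, the images of the fibers of one. We say that $Z\in H_\rho$ \emph{imposes independent conditions} if $\dim S_d/(I_Z)_d=\rho$.

\begin{proposition}\label{prop:bundle}
For $\rho\ge1$ there are a vector bundle $\pi\colon E_\rho\to H_\rho$ of rank $\rho$ and a morphism $\varepsilon_\rho\colon E_\rho\to R_d$ that maps each fiber $\pi^{-1}(Z)$ linearly onto $(I_Z)_d^\perp$. The schemes $Z$ that impose independent conditions form an open subset $H_\rho^\circ\subseteq H_\rho$, and $\varepsilon_\rho$ is injective on $\pi^{-1}(Z)$ for $Z\in H_\rho^\circ$. The set $X_r=\{F\in R_d:\operatorname{lcr}(F)\le r\}$ is constructible of dimension at most $\min(2r+1,N)$.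
\end{proposition}

\begin{proof}
The universal family $p\colon\mathcal Z\to H_\rho$ is finite and flat of degree $\rho$, so $\mathcal E=p_*\mathcal O_{\mathcal Z}(d)$ is locally free of rank $\rho$ with fibers $H^0(Z,\mathcal O_Z(d))$. Restriction of forms is a map $S_d\otimes\mathcal O_{H_\rho}\to\mathcal E$ whose kernel at $Z$ is $(I_Z)_d$. Let $E_\rho$ be the total space of the dual bundle $\mathcal E^\vee$ and let $\varepsilon_\rho$ be given by the transposed map to $S_d^\vee=R_d$. The transpose of a linear map has as image the annihilator of the kernel, here $(I_Z)_d^\perp$, and it is injective exactly when the map is surjective, that is, when $\dim S_d/(I_Z)_d=\rho$. Surjectivity is an open condition on $Z$. By Lemma~\ref{lem:apolar}, $X_r=\bigcup_{\rho\le r}\varepsilon_\rho(E_\rho)$. Images of morphisms are constructible by Chevalley's theorem, and $\dim E_\rho=(\rho+1)+\rho$.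
\end{proof}

\section{Arcs}\label{sec:arcs}

To bound $\dim X_r$ from below we need an explicit map into $X_r$ whose differential can be computed. Curvilinear schemes are dense in $H_r$ and are given by truncated arcs, so we parametrize by arcs. For $r\ge1$ let $V_r\cong k^{3r}$ be the space of $L=L(\tau)=\sum_ic_i(\tau)x_i$ with $c_i\in k[\tau]/\tau^r$, let $V_r^\circ$ be the dense open subset where $L(0)\ne0$, and define
\[
\Phi_r\colon V_r\to R_d,\qquad \Phi_r(L)=\operatorname{coef}_{\tau^{r-1}}L(\tau)^d .
\]
Taking only the top coefficient loses little. A combination of the coefficients of $\tau^0,\dots,\tau^{r-1}$ in $L^d$ in which the last one occurs is $\operatorname{coef}_{\tau^{r-1}}(uL^d)$ for a unit $u$ of $k[\tau]/\tau^r$; writing $u=v^d$, we recognize it as $\Phi_r(vL)$.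

\begin{lemma}\label{lem:ZL}
For $L\in V_r^\circ$ there is a local scheme $Z_L$ of length at most $r$ with
\[
(I_{Z_L})_e=\{G\in S_e: G(c(\tau))=0\text{ in }k[\tau]/\tau^r\}\qquad\text{for all } e\ge0 .
\]
It is apolar to $\Phi_r(L)$. Hence $\Phi_r(V_r^\circ)\subseteq X_r$.
\end{lemma}

\begin{proof}
We may assume $c_0(0)\ne0$, so that $c_0$ is a unit. In the chart $X_0\ne0$ with coordinates $T=X_1/X_0$, $Y=X_2/X_0$, let $J$ be the kernel of $k[T,Y]\to k[\tau]/\tau^r$, $T\mapsto c_1/c_0$, $Y\mapsto c_2/c_0$, and let $Z_L$ be defined by $J$. Its ring is a subalgebra of $k[\tau]/\tau^r$, so it has dimension at most $r$, and it is local because each element is a constant plus a nilpotent. A form $G\in S_e$ lies in $I_{Z_L}$ if and only if $G(1,T,Y)\in J$, that is, $c_0^{-e}G(c)=0$. By \eqref{eq:power}, $G\circ\Phi_r(L)=d!\operatorname{coef}_{\tau^{r-1}}G(c(\tau))$ for $G\in S_d$, which vanishes for $G\in(I_{Z_L})_d$. Lemma~\ref{lem:apolar} gives apolarity.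
\end{proof}

\begin{example}\label{ex:quadric}
Let $d=2$ and $F=x_1^2+2x_0x_2$; a general quadratic form is equivalent to $F$ under $\mathrm{GL}_3$. A scheme of length at most $2$ lies on a line, while no linear form kills $F$, so $\operatorname{lcr}(F)\ge3$. For $\lambda\in k$ put
\[
L_\lambda=\bigl(x_0+\lambda x_1-\tfrac{\lambda^2}{2}x_2\bigr)+\tau\,(x_1-\lambda x_2)+\tau^2x_2 .
\]
Then $\Phi_3(L_\lambda)=(x_1-\lambda x_2)^2+2x_2\bigl(x_0+\lambda x_1-\tfrac{\lambda^2}2x_2\bigr)=F$. So $\operatorname{lcr}(F)=3=\lceil 10/4\rceil$, and the supports $(1:\lambda:-\lambda^2/2)$ of the schemes $Z_{L_\lambda}$ move along a conic, in agreement with Theorem~\ref{thm:strong}.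
\end{example}

The map $\Phi_r$ and its differential are defined over any extension field $K$ of $k$.

\begin{lemma}\label{lem:diff}
Let $L=\sum c_i(\tau)x_i$ with $c_i\in K[\tau]/\tau^r$. A form $G\in S_d\otimes K$ kills the image of $\mathrm d\Phi_r|_L$ if and only if $G_{X_i}(c(\tau))=0$ in $K[\tau]/\tau^r$ for $i=0,1,2$.
\end{lemma}

\begin{proof}
Let $M=\sum M_i(\tau)x_i$. Apply \eqref{eq:power} to $L+\epsilon M$ with $\epsilon^2=0$ and take the coefficient of $\epsilon\tau^{r-1}$:
\[
G\circ \mathrm d\Phi_r|_L(M)=d!\operatorname{coef}_{\tau^{r-1}}\sum_iM_i(\tau)\,G_{X_i}(c(\tau)).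
\]
The $M_i$ are arbitrary, and $(u,v)\mapsto\operatorname{coef}_{\tau^{r-1}}(uv)$ is a perfect pairing on $K[\tau]/\tau^r$.
\end{proof}

We evaluate the differential at an arc whose coefficients are indeterminates. Let
\[
K=k(t,y_0,y_1,y_2,\dots),\qquad \eta(\tau)=\sum_{i\ge0}y_i\frac{\tau^i}{i!}\in K[[\tau]].
\]
The \emph{generic arc} is $\tau\mapsto(t+\tau,\eta(\tau))$; its base point is $(t,y_0)$. For $g\in K[T,Y]$ write
\[
[g]=g(t+\tau,\eta(\tau))\in K[[\tau]].
\]
The map $g\mapsto[g]$ is a homomorphism of $K$-algebras, and the chain rule gives
\begin{equation}\label{eq:chain}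
\tfrac{d}{d\tau}[g]=[g_T]+\eta'\,[g_Y].
\end{equation}
Let $\operatorname{ord}$ be the order in $\tau$, let $P\subset K[T,Y]$ be the $N$-dimensional $K$-space of polynomials of degree at most $d$, and for $r\ge0$ put
\[
W_r=\{g\in P:\ \operatorname{ord}[g]\ge r+1,\ \operatorname{ord}[g_Y]\ge r\}.
\]
These are $2r+1$ linear conditions. For $r=0$ the curve $g=0$ passes through the base point; for $r=1$ it is singular there, by \eqref{eq:chain}.

\begin{theorem}\label{thm:arc}
For all $d\ge1$ and $r\ge0$, $\dim_KW_r=\max(0,N-2r-1)$.
\end{theorem}

\begin{proposition}\label{prop:rank}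
For $r\ge1$, the closure of $\Phi_r(V_r^\circ)$ has dimension at least $N-\dim_KW_r$.
\end{proposition}

\begin{proof}
Take $c=(1,t+\tau,\eta)$ modulo $\tau^r$ and identify $G\in S_d\otimes K$ with $g=G(1,T,Y)\in P$. Then $G_{X_1},G_{X_2}$ become $g_T,g_Y$, and by Euler's formula $G_{X_0}$ becomes $d\cdot g-Tg_T-Yg_Y$. The conditions of Lemma~\ref{lem:diff} therefore say that $[g],[g_T],[g_Y]$ have order at least $r$. If this holds, then $[g]$ has no constant term and, by \eqref{eq:chain}, its derivative has order at least $r$, so $\operatorname{ord}[g]\ge r+1$ in characteristic $0$, and $g\in W_r$. Conversely, if $g\in W_r$, then \eqref{eq:chain} gives $\operatorname{ord}[g_T]\ge r$. So the Jacobian matrix of $\Phi_r$ has rank $\varrho=N-\dim_KW_r$ at this $K$-point.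

The entries of the Jacobian matrix are polynomials over $k$, so some $\varrho\times\varrho$ minor is a nonzero polynomial and does not vanish at some $L\in V_r$. Composing $\Phi_r$ with the projection to the corresponding $\varrho$ coordinates gives a morphism $k^{3r}\to k^\varrho$ that is smooth at $L$, hence dominant. Thus the closure of $\Phi_r(V_r)$, which is also the closure of $\Phi_r(V_r^\circ)$, has dimension at least $\varrho$.
\end{proof}

\begin{remark}[Geometric form of Theorem~\ref{thm:arc}]\label{rem:geometric}
In the formal coordinates $\tau=T-t$, $w=Y-\eta(T-t)$ at the base point the arc is $w=0$, and Taylor's formula in $w$ reads $g\equiv[g]+[g_Y]\,w \pmod{w^2}$. So $g\in W_r$ if and only if $g$ lies in the ideal $(w^2,\,w\tau^r,\,\tau^{r+1})$, whose colength is $(r+1)+r$. The matrix of the $2r+1$ conditions in the monomial basis of $P$ has entries in $k[t,y_0,\dots,y_r]$, so its rank is unchanged under a general specialization of $t,y_0,\dots,y_r$ to $k$. Hence for all $r$ and $d$, for a general smooth arc germ $w=0$ in $\mathbb P^2$, the scheme with ideal $(w^2,w\tau^r,\tau^{r+1})$,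 of length $2r+1$, imposes exactly $\min(2r+1,N)$ conditions on curves of degree $d$. Generality cannot be dropped: for the arc $Y=0$ and $d\ge2$, the polynomial $Y^2$ satisfies the conditions for every $r$.
\end{remark}

\section{Derivations and the staircase}\label{sec:staircase}

Theorem~\ref{thm:arc} asks for the nonvanishing of determinants of size up to $N$, which we do not compute. We use instead that the generic arc can be moved infinitesimally without leaving the field $K$. Let $D$ be the $k$-derivation of $K$ with $Dt=1$ and $Dy_i=y_{i+1}$, and let $\partial_i=\partial/\partial y_i$. The derivation $D$ slides the base point along the arc, and $\partial_i$ changes the $i$-th Taylor coefficient of the arc. Every derivation $\Theta$ of $K$ acts coefficientwise on $K[T,Y]$, on $K[[\tau]]$ and on $K^N$. It preserves $P$, commutes with $\partial/\partial Y$, and does not lower $\operatorname{ord}$. The product rule gives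
\[
\Theta[g]=[\Theta g]+[g_T]\,\Theta(t+\tau)+[g_Y]\,\Theta\eta .
\]
Since $D(t+\tau)=1$, $D\eta=\eta'$, $\partial_i(t+\tau)=0$ and $\partial_i\eta=\tau^i/i!$, this identity for $g$ and for $g_Y$, together with \eqref{eq:chain}, yields
\begin{equation}\label{eq:der}
\begin{aligned}
{}[Dg]&=D[g]-\tfrac{d}{d\tau}[g], &\qquad [(Dg)_Y]&=D[g_Y]-\tfrac{d}{d\tau}[g_Y],\\
[\partial_ig]&=\partial_i[g]-\tfrac{\tau^i}{i!}[g_Y], &\qquad [(\partial_ig)_Y]&=\partial_i[g_Y]-\tfrac{\tau^i}{i!}[g_{YY}].
\end{aligned}
\end{equation}

Next we write the conditions defining $W_r$ as vectors. Let $v=(t^iy_0^j)_{i+j\le d}\in K^N$, put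
\[
A_j=D^jv,\qquad B_j=D^j(\partial_0v)\qquad(j\ge0),
\]
and let $\langle g,\cdot\rangle$ pair the coefficient vector of $g\in P$ with $K^N$. If $f\in k[T,Y]$, then $Df=0$, so $\frac d{d\tau}[f]=D[f]$ by \eqref{eq:der}, and the coefficient of $\tau^j/j!$ in $[f]$ is $D^j\bigl(f(t,y_0)\bigr)$. Applying this to the monomials and their $Y$-derivatives and using $K$-linearity, we get
\begin{equation}\label{eq:taylor}
[g]=\sum_j\langle g,A_j\rangle\frac{\tau^j}{j!},\qquad [g_Y]=\sum_j\langle g,B_j\rangle\frac{\tau^j}{j!}\qquad(g\in P).
\end{equation}
Thus $W_r$ is the annihilator of $U_r=\operatorname{span}_K(A_0,\dots,A_r,B_0,\dots,B_{r-1})$, and Theorem~\ref{thm:arc} says that $\dim U_r=\min(2r+1,N)$. The vectors $A_j$ alone are handled by a Wronskian.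

\begin{lemma}\label{lem:wronski}
The vectors $A_0,\dots,A_{N-1}$ form a basis of $K^N$. For every $e\ge1$, a nonzero $h\in K[T,Y]$ of degree at most $e$ has $\operatorname{ord}[h]\le N_e-1=e(e+3)/2$.
\end{lemma}

\begin{proof}
The determinant of $(A_0,\dots,A_{N-1})$ lies in $k[t,y_0,y_1,\dots]$. The homomorphism from this ring to $k[[\xi]]$ with $t\mapsto\xi$ and $y_i\mapsto\exp(\xi)$ for all $i$ carries $D$ to $d/d\xi$, so it sends the determinant to the Wronskian of the series $\xi^i\exp(j\xi)$, $i+j\le d$. These series are linearly independent over $k$: for fixed $j$ they are independent, and they lie in the generalized eigenspace of $d/d\xi$ for the eigenvalue $j$, and these eigenvalues are distinct in $k$. Elements of a differential field have nonzero Wronskian if and only if they are independent over the field of constants, and the constants of $k((\xi))$ are $k$. So the determinant is nonzero. For the second claim use the first in degree $e$: by \eqref{eq:taylor}, a polynomial $h$ with $\operatorname{ord}[h]\ge N_e$ annihilates a basis.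
\end{proof}

To bring in the $B_j$, list all vectors in the order in which they enter the spaces $U_r$:
\begin{equation}\label{eq:order}
A_0;\quad A_1,\,B_0;\quad A_2,\,B_1;\quad A_3,\,B_2;\quad\dots
\end{equation}
Call a vector \emph{new} if it is not in the span of its predecessors in this list. Dually, it is new if the corresponding condition on $g$ does not follow from the earlier ones. Write $A_{<j}$ for $A_0,\dots,A_{j-1}$, and likewise for $B$.

\begin{lemma}[Staircase]\label{lem:stair}
There are integers $a,b\ge0$ with $a+b=N$ such that $A_j$ is new if and only if $j<a$, and $B_j$ is new if and only if $j<b$. The vectors $A_{<a},B_{<b}$ form a basis of $K^N$, and $\dim U_r=\min(r+1,a)+\min(r,b)$.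
\end{lemma}

\begin{proof}
The predecessors of $A_j$ are $A_{<j},B_{<j-1}$. If $A_j=\sum_{i<j}\alpha_iA_i+\sum_{i<j-1}\beta_iB_i$, apply $D$:
\[
A_{j+1}=\sum_{i<j}\bigl(D\alpha_i\,A_i+\alpha_iA_{i+1}\bigr)+\sum_{i<j-1}\bigl(D\beta_i\,B_i+\beta_iB_{i+1}\bigr)\in\operatorname{span}(A_{<j+1},B_{<j}),
\]
so $A_{j+1}$ is not new. The predecessors of $B_j$ are $A_{<j+2},B_{<j}$, and $D$ maps their span into the span of $A_{<j+3},B_{<j+1}$, the predecessors of $B_{j+1}$. So both sets of new indices are initial segments. The new vectors in an initial part of \eqref{eq:order} form a basis of its span. Applied to the part ending with $A_r,B_{r-1}$, this gives $\dim U_r$; applied to the whole list, which spans $K^N$ by Lemma~\ref{lem:wronski}, it gives the basis and $a+b=N$.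
\end{proof}

All the dimensions are now encoded in one pair $(a,b)$. Suppose $b\le a\le b+2$, that is, $|(a-1)-b|\le1$. Then every $r$ satisfies $r\le\min(a-1,b)$ or $r\ge\max(a-1,b)$. In the first case $\dim U_r=2r+1\le a+b=N$; in the second, $\dim U_r=N\le 2r+1$. So Theorem~\ref{thm:arc} follows once we exclude
\[
\text{Case I: } a\ge b+3\qquad\text{and}\qquad\text{Case II: } a\le b-1 .
\]

\section{Conics}\label{sec:conics}

Let $d=2$. Put $u=T-t$ and let $\ell=Y-y_0-y_1(T-t)$ be the tangent line of the arc, so that $[u]=\tau$, $[\ell]=\frac{y_2}2\tau^2+\frac{y_3}6\tau^3+\cdots$, $u_Y=0$, $\ell_Y=1$. For $g=\alpha_0+\alpha_1u+\beta_0\ell+\alpha_2u^2+\beta_1u\ell+\beta_2\ell^2$,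
\[
\begin{aligned}
{}[g]&=\alpha_0+\alpha_1\tau+\bigl(\alpha_2+\tfrac{y_2}{2}\beta_0\bigr)\tau^2+\bigl(\tfrac{y_3}{6}\beta_0+\tfrac{y_2}2\beta_1\bigr)\tau^3+\cdots,\\
[g_Y]&=\beta_0+\beta_1\tau+y_2\beta_2\tau^2+\cdots.
\end{aligned}
\]
In the order \eqref{eq:order}, the conditions $A_0,A_1,B_0,A_2,B_1$ kill $\alpha_0,\alpha_1,\beta_0,\alpha_2,\beta_1$ in turn, $A_3$ gives nothing new, and $B_2$ kills $\beta_2$. So $a=b=3$, and $W_0,\dots,W_3$ have dimensions $5,3,1,0$, as Theorem~\ref{thm:arc} asserts.

The last nonzero space is $W_2=Kg$ with $g=\ell^2$. From $D\ell=-y_1-y_2T+(y_2t+y_1)=-y_2u$, $\partial_0\ell=-1$ and $\partial_1\ell=-u$ we get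
\[
\partial_0g=-2\ell,\qquad \partial_1g=-2u\ell,\qquad Dg=-2y_2u\ell,\qquad \partial_ig=0\quad(i\ge2).
\]
Three features reappear in general. First, the vanishing of $\partial_ig$ for $i\ge2$ could have been predicted: \eqref{eq:der} shows that $\partial_ig\in W_2=Kg$, and the coefficient of $Y^2$ is $1$ in $g$ and $\partial_i1=0$ in $\partial_ig$. Second, $\partial_0g$, $\partial_1g$, $g$ are independent because their $Y$-derivatives have the distinct orders $0,1,2$ along the arc. Third, $Dg$ is not independent of them: $\Theta=D-y_2\partial_1$ kills $g$, while $\Theta t=1$. Under $\Theta$ the base point moves, the curve stays fixed and stays singular at the base point, and so the curve has a multiple component. The double line of the introduction is back, but it is harmless, because $\operatorname{ord}[(\ell^2)_Y]=2$ is smaller than $d(d+3)/4=5/2$.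

In Cases I and II the last nonzero space is again a line $W_n=Kg$, now with $n\ge d(d+3)/4$. In Case I, $Dg$ is independent of $g$ and the nonzero $\partial_ig$, and these polynomials are too many for the space that contains them. In Case II a derivation $\Theta$ with $\Theta t=1$ kills $g$, and Lemma~\ref{lem:wronski} applied to the multiple component shows that $n$ cannot be so large.

\section{The last curve}\label{sec:last}

Assume that Case I or Case II holds, and put $n=a-2$ in Case I and $n=b-1$ in Case II. Then $n\ge b+1$ in Case I and $n\ge a$ in Case II. Lemma~\ref{lem:stair} gives $\dim U_n=(a-1)+b$ in Case I and $\dim U_n=a+(b-1)$ in Case II. So $W_n=Kg$ with $g\ne0$, and $U_n$ is the hyperplane annihilated by $g$. We scale $g$ so that one of its coefficients is $1$. This turns one-dimensionality into rigidity: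
\begin{equation}\label{eq:rigid}
\text{if $\Theta$ is a derivation of $K$ and $\Theta g\in W_n$, then $\Theta g=0$.}
\end{equation}
Indeed $\Theta g=\lambda g$ with $\lambda\in K$, and the normalized coefficient gives $\lambda=\Theta1=0$. Moreover $2n\ge(a-2)+(b+1)$ in Case I and $2n\ge(b-1)+a$ in Case II, so in both cases
\begin{equation}\label{eq:nlarge}
n\ge\frac{N-1}{2}=\frac{d(d+3)}{4}\ge d .
\end{equation}
The predecessors of $A_{n+1}$ span $U_n$. In Case I, $A_{n+1}=A_{a-1}$ is new, so $\langle g,A_{n+1}\rangle\ne0$. In Case II, $n+1>a$, so $A_{n+1}\in U_n$. Therefore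
\begin{equation}\label{eq:orders}
\operatorname{ord}[g_Y]\ge n,\qquad \operatorname{ord}[g]=n+1\ \text{ in Case I},\qquad \operatorname{ord}[g]\ge n+2\ \text{ in Case II}.
\end{equation}

By \eqref{eq:der}, the effect of $\partial_i$ on the second condition in $W_n$ is governed by $[g_{YY}]$. Put $s=\operatorname{ord}[g_{YY}]\in\{0,1,\dots,\infty\}$ and $m=n-s$. The derivations $\partial_i$ with $i\ge\max(1,m)$ turn out to kill $g$, and both cases need at least two derivations $\partial_0,\partial_1$ below this range.

\begin{lemma}\label{lem:m}
We have $m\ge2$. In particular $s$ is finite and $s\le n-2$. Moreover,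
\[
\operatorname{ord}[(\partial_ig)_Y]=s+i\ \ (0\le i\le m-1),\qquad \operatorname{ord}[\partial_0g]\ge n,\qquad \operatorname{ord}[\partial_ig]\ge n+1\ \ (i\ge1).
\]
\end{lemma}

\begin{proof}
By \eqref{eq:der}, $\operatorname{ord}[\partial_ig]\ge\min(n+1,n+i)$, which gives the last two claims. In $[(\partial_ig)_Y]=\partial_i[g_Y]-\frac{\tau^i}{i!}[g_{YY}]$ the first term has order at least $n$ and the second has order $s+i$. For $i\le m-1$ we have $s+i\le n-1$, so the order is $s+i$; for $i\ge m$ it is at least $n$. Hence $\partial_ig\in W_n$ for $i\ge\max(1,m)$, and $\partial_ig=0$ by \eqref{eq:rigid}.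

Suppose $m\le1$. Then $\partial_ig=0$ for all $i\ge1$, so in characteristic $0$ the coefficients of $g$ lie in $K_0=k(t,y_0)$. The curve depends on the base point only, and yet it has contact at least $n+1$ with the generic arc; we test this on lines. The coefficient of $\tau^j$ in $[g]$ lies in the polynomial ring $K_0[y_1,y_2,\dots]$ and is zero for $j\le n$. The $K_0$-algebra homomorphism that fixes $y_1$ and sends $y_i$ to $0$ for $i\ge2$ gives
\[
g(t+\tau,\,y_0+y_1\tau)\equiv0\pmod{\tau^{n+1}} .
\]
The left side is a polynomial in $\tau$ of degree at most $d\le n$ by \eqref{eq:nlarge}, so it is zero. But $t+\tau$ and $y_0+y_1\tau$ generate $K_0(\tau,y_1)$ over $K_0$, so they are algebraically independent over $K_0$, and $g=0$, a contradiction.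
\end{proof}

\section{Case I: too many derivatives}\label{sec:caseI}

Here $\operatorname{ord}[g]=n+1$, so $\frac d{d\tau}[g]$ has order exactly $n$, while $D[g]$ has order at least $n+1$. With \eqref{eq:der}, \eqref{eq:orders} and Lemma~\ref{lem:m} we obtain the following orders for $m+2$ elements of $P$:
\[
\begin{array}{c|cccc}
f & \partial_0g & \partial_ig\ (1\le i\le m-1) & Dg & g\\ \hline
\operatorname{ord}[f] & \ge n & \ge n+1 & =n & =n+1\\
\operatorname{ord}[f_Y] & =s & =s+i\le n-1 & \ge n-1\ge s+1 & \ge n
\end{array}
\]
These elements are linearly independent over $K$. Let $f=\sum_{i<m}c_i\partial_ig+cDg+\epsilon g=0$. In $[f_Y]$ only $\partial_0g$ contributes to $\tau^s$, so $c_0=0$. Then in $[f]$ only $Dg$ contributes to $\tau^n$, so $c=0$. Then the coefficients of $\tau^{s+1},\dots,\tau^{n-1}$ in $[f_Y]$ give $c_1=\dots=c_{m-1}=0$ in turn, and finally $\epsilon=0$.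

All $m+2$ elements satisfy $\operatorname{ord}[f]\ge n$ and $\operatorname{ord}[f_Y]\ge s$, so they annihilate $A_{<n}$ and $B_{<s}$. Since $n<a$, the vectors $A_{<n}$ and $B_{<\min(s,b)}$ are part of the basis of Lemma~\ref{lem:stair}. As $N=a+b=n+2+b$,
\[
m+2\le N-n-\min(s,b)=b+2-\min(s,b),\qquad\text{that is,}\qquad m\le\max(b-s,0).
\]
But $m\ge2>0$, and $m=n-s>b-s$ because $n\ge b+1$. So Case I does not occur.

\section{Case II: a fixed curve has a multiple component}\label{sec:caseII}

Here $\operatorname{ord}[g]\ge n+2$, so \eqref{eq:der} gives $\operatorname{ord}[Dg]\ge n+1$ and $\operatorname{ord}[(Dg)_Y]\ge n-1$. Thus $Dg$ satisfies all conditions of $W_n$ except possibly one, on the coefficient of $\tau^{n-1}$ in $[(Dg)_Y]$. The polynomial $\partial_{m-1}g$ repairs it: since $m-1\ge1$, Lemma~\ref{lem:m} gives $\operatorname{ord}[\partial_{m-1}g]\ge n+1$ and $\operatorname{ord}[(\partial_{m-1}g)_Y]=n-1$ exactly. So there is $\varphi\in K$ with $Dg+\varphi\,\partial_{m-1}g\in W_n$. The derivation $\Theta=D+\varphi\,\partial_{m-1}$ of $K$ has $\Theta t=1$, and $\Theta g=0$ by \eqref{eq:rigid}. The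 next proposition gives $\operatorname{ord}[g_Y]<d(d+3)/4$, which contradicts \eqref{eq:nlarge} and \eqref{eq:orders}.

\begin{proposition}\label{prop:fixed}
Let $0\ne g\in P$ with $\operatorname{ord}[g]\ge1$, and let $\Theta$ be a derivation of $K$ with $\Theta t=1$ and $\Theta g=0$. Then $\operatorname{ord}[g_Y]<d(d+3)/4$.
\end{proposition}

\begin{proof}
The idea is to regard $g=0$ as a curve over the field of constants of $\Theta$, over which the base point is not a closed point but the generic point of a component.

Let $\Lambda=\ker\Theta$, a subfield of $K$ that contains the coefficients of $g$. If $z\in K$ is algebraic over $\Lambda$ with minimal polynomial $p$, then $0=\Theta(p(z))=p'(z)\,\Theta z$ and $p'(z)\ne0$ in characteristic $0$, so $z\in\Lambda$. As $\Theta t=1$, the element $t$ is transcendental over $\Lambda$.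

Let $\mathfrak p$ be the kernel of $\Lambda[T,Y]\to K$, $f\mapsto f(t,y_0)$. Since $f(t,y_0)$ is the constant term of $[f]$, we have $f\in\mathfrak p$ if $\operatorname{ord}[f]\ge1$, and $[f]$ is a unit otherwise. The prime $\mathfrak p$ contains $g\ne0$. It is not maximal, for otherwise $\Lambda[t,y_0]$ would be a field that is finitely generated as a $\Lambda$-algebra, hence finite over $\Lambda$ by the Nullstellensatz, and $t$ would be algebraic. In the two-dimensional factorial ring $\Lambda[T,Y]$ a nonzero nonmaximal prime has height one and is principal. So $\mathfrak p=(h)$ with $h$ irreducible of degree $e\ge1$. Write $g=h^\mu g_1$ with $\mu\ge1$ and $h\nmid g_1$; then $\mu e\le d$ and $[g_1]$ is a unit.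

The series $[h_Y]$ is a unit as well. Otherwise $h\mid h_Y$, so $h_Y=0$ by degree, and $h$ is a nonzero element of $\Lambda[T]$ with $h(t)=0$, which is impossible. Let $q=\operatorname{ord}[h]$; then $1\le q\le e(e+3)/2$ by Lemma~\ref{lem:wronski}. In
\[
[g_Y]=\mu\,[h]^{\mu-1}[h_Y][g_1]+[h]^\mu[(g_1)_Y]
\]
the first term has order $(\mu-1)q$ and the second has order at least $\mu q$. Hence
\[
\operatorname{ord}[g_Y]=(\mu-1)q\le\frac{(\mu-1)\,e(e+3)}{2}.
\]
Since $\mu e(\mu e+3)/4\le d(d+3)/4$, it remains to show that $2(\mu-1)(e+3)<\mu(\mu e+3)$. The difference of the two sides is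
\[
e(\mu^2-2\mu+2)-3\mu+6\ \ge\ \mu^2-5\mu+8=\bigl(\mu-\tfrac52\bigr)^2+\tfrac74>0,
\]
where we used $e\ge1$ and $\mu^2-2\mu+2>0$.
\end{proof}

Neither case occurs, so $b\le a\le b+2$, and Theorem~\ref{thm:arc} is proved.

\begin{remark}
The bound in Proposition~\ref{prop:fixed} has little room in low degree. The derivation $D-y_2\partial_1$ of Section~\ref{sec:conics} kills $\ell^d$, and $\operatorname{ord}[(\ell^d)_Y]=2(d-1)$ equals $2$ and $4$ for $d=2,3$, against $d(d+3)/4=5/2$ and $9/2$.
\end{remark}

\section{Proof of Theorems \ref{thm:main} and \ref{thm:strong}}\label{sec:proofs}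

\emph{The dimension of $X_r$.} Proposition~\ref{prop:bundle} gives $\dim X_r\le\min(2r+1,N)$. By Lemma~\ref{lem:ZL}, $X_r$ contains $\Phi_r(V_r^\circ)$, which has dimension at least $N-\max(0,N-2r-1)=\min(2r+1,N)$ by Proposition~\ref{prop:rank} and Theorem~\ref{thm:arc}. This is the first statement of Theorem~\ref{thm:strong}.

\emph{The general rank.} From now on $r=\lceil(N-1)/2\rceil=\lceil d(d+3)/4\rceil$. Since $2r+1\ge N$, the constructible set $X_r$ is dense and contains a dense open subset of $R_d$. Since $r-1<(N-1)/2$, we have $2(r-1)+1<N$, so the closure of $X_{r-1}$ is a proper subset of $R_d$ (it is empty if $r=1$). Hence $\operatorname{lcr}(F)=r$ for general $F$, which is Theorem~\ref{thm:main}.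

\emph{The minimal schemes.} Write $E=E_r$ and $\varepsilon=\varepsilon_r$. By Lemma~\ref{lem:apolar} and Proposition~\ref{prop:bundle}, the set of local schemes of length $r$ apolar to $F$ is $\Sigma_F=\pi(\varepsilon^{-1}(F))$. It is nonempty for general $F$ by Theorem~\ref{thm:main}, so $\varepsilon$ is dominant. The variety $E$ is irreducible of dimension $2r+1$. Recall that the general fiber of a dominant morphism of irreducible varieties has dimension equal to the difference of the dimensions, here $2r+1-N$. The product $d(d+3)$ is $0,0,2,2$ modulo $4$ for $d\equiv0,1,2,3$, so $2r+1-N$ is $0$ for $d\equiv0,1$ and $1$ for $d\equiv2,3\pmod4$.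

Let $d\equiv0,1\pmod4$. Then $\varepsilon^{-1}(F)$, and with it $\Sigma_F$, is finite for general $F$. The non-curvilinear schemes form a closed subset of $H_r$ of dimension at most $r$. Its preimage in $E$ has dimension at most $2r<N$, so its image under $\varepsilon$ is not dense, and for general $F$ every member of $\Sigma_F$ is curvilinear.

Let $d\equiv2,3\pmod4$. Then $\dim\Sigma_F\le\dim\varepsilon^{-1}(F)=1$ for general $F$. For equality we must know that $\pi$ does not contract the fiber, and for this we show that $H_r^\circ\ne\emptyset$. For $L\in V_r$ consider the linear map $S_d\to k[\tau]/\tau^r$, $G\mapsto G(c(\tau))$, whose matrix has entries polynomial in $L$. At the $K$-point $c=(1,t+\tau,\eta)$ it is $g\mapsto\sum_{j<r}\langle g,A_j\rangle\tau^j/j!$ by \eqref{eq:taylor}, and it is surjective because $r\le N$ and $A_0,\dots,A_{r-1}$ are independent by Lemma~\ref{lem:wronski}. So it is surjective for general $L\in V_r^\circ$. Its kernel is $(I_{Z_L})_d$ by Lemma~\ref{lem:ZL}, so $r=\dim S_d/(I_{Z_L})_d\le\operatorname{length}Z_L\le r$ and $Z_L\in H_r^\circ$. Now $E^\circ=\pi^{-1}(H_r^\circ)$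 is open and dense in $E$, so $\varepsilon|_{E^\circ}$ is dominant with general fiber of dimension $1$. By Proposition~\ref{prop:bundle}, $\pi$ is injective on each fiber of $\varepsilon|_{E^\circ}$. Hence $\dim\Sigma_F=1$ for general $F$, and Theorem~\ref{thm:strong} is proved. \qed

\begin{remark}[The hypotheses]
The proof of Theorem~\ref{thm:arc} does not use that $k$ is algebraically closed; this hypothesis enters through Brian\c{c}on's theorem and the passage from the $K$-point to general $k$-points. Characteristic $0$ is used throughout: for the perfect pairing $S_e\times R_e\to k$, which degenerates in characteristic $p\le e$ because $X_0^p$ then acts as zero; for Euler's formula and the integration of \eqref{eq:chain} in Proposition~\ref{prop:rank}; for the series $\eta$ and $\exp(\xi)$ and the Wronskian; for the exact order of $[Dg]$ in Case I; and for the descriptions of kernels of derivations in Lemma~\ref{lem:m} and Proposition~\ref{prop:fixed}. The algebraic independence of $t,y_0,y_1,\dots$ is what provides the derivations $D$ and $\partial_i$ and the substitutions in Lemmas \ref{lem:wronski}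 and~\ref{lem:m}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{briancon}
Brian\c{c}on, \emph{Description de $\mathrm{Hilb}^n\mathbb C\{x,y\}$}, Invent. Math. \textbf{41} (1977).

\bibitem{thesis}
\emph{Topics in the geometry of spaces of symmetric tensors},
\texttt{https://duo.uio.no/\allowbreak bitstream/\allowbreak handle/\allowbreak 10852/\allowbreak 92709/\allowbreak PhD-Cazzador-2022.pdf?\allowbreak isAllowed=y\&sequence=1}.

\end{thebibliography}
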